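
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{A finitely generated group with countably infinitely many irreducible representations of nonzero reduced first cohomology}


\begin{abstract}
We construct a finitely generated group that has exactly $\aleph_0$ irreducible unitary representations with nonzero reduced first cohomology, and we list them. This disproves the dichotomy according to which the number of such representations of a finitely generated group is either finite or uncountable. The group has three generators, is residually finite, and is solvable of derived length at most $3$. We also show that the numbers which occur, as the finitely generated group varies, are exactly $0,1,2,\dots,\aleph_0$ and $2^{\aleph_0}$.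
\end{abstract}

\section{The question and the answer}

\subsection{Reduced cohomology and a counting problem}

Let $\pi$ be a unitary representation of a countable group $\Lambda$ on a complex Hilbert space $\mathcal H$. A \emph{$1$-cocycle} is a map $b:\Lambda\to\mathcal H$ with
\[
b(gh)=b(g)+\pi(g)b(h)\qquad(g,h\in\Lambda).
\]
The cocycles form a vector space $Z^1(\Lambda,\pi)$, which we equip with the topology of pointwise (norm) convergence. The \emph{coboundaries} $b(g)=\pi(g)v-v$, $v\in\mathcal H$, form a subspace $B^1(\Lambda,\pi)$, and
\[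
H^1(\Lambda,\pi)=Z^1(\Lambda,\pi)/B^1(\Lambda,\pi),\qquad
\overline H{}^1(\Lambda,\pi)=Z^1(\Lambda,\pi)/\overline{B^1(\Lambda,\pi)}
\]
are the first cohomology and the \emph{reduced} first cohomology.

A map $b:\Lambda\to\mathcal H$ is a cocycle exactly when the maps $v\mapsto \pi(g)v+b(g)$ define an action of $\Lambda$ by affine isometries. The identity $b(g)=\pi(g)v-v$ for all $g$ says that $-v$ is a fixed point of this action. Accordingly, $b\in\overline{B^1}$ means that for every finite $F\subset\Lambda$ and every $\eta>0$ some point of $\mathcal H$ is moved by less than $\eta$ by all elements of $F$. So a nonzero class in $\overline H{}^1$ is represented by an affine isometric action without almost fixed points.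

For a finitely generated group $\Lambda$ let $\kappa(\Lambda)$ be the number of irreducible unitary representations $\pi$ of $\Lambda$, up to unitary equivalence, with $\overline H{}^1(\Lambda,\pi)\neq0$. Irreducible representations are nonzero by convention; since our groups are countable, they act on separable spaces. The following dichotomy comes from \cite{source}: \emph{for every finitely generated group $\Lambda$, the number $\kappa(\Lambda)$ is either finite or uncountable.} We shall disprove it. First we look at two simple cases.

\begin{example}[the free group]\label{ex:free}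
For a unitary character $\chi$ of the free group $F_2$, a cocycle takes arbitrary values on the two free generators, so $Z^1(F_2,\chi)\cong\mathbb C^2$, while $B^1(F_2,\chi)$ has dimension at most $1$ and is therefore closed. Hence $\overline H{}^1(F_2,\chi)\ne0$ for each of the $2^{\aleph_0}$ characters $\chi$.
\end{example}

\begin{example}[the infinite dihedral group]\label{ex:dihedral}
Let $D=\langle a\rangle\rtimes\langle s\rangle\cong\mathbb Z\rtimes\mathbb Z/2$, with $s^2=1$ and $sas^{-1}=a^{-1}$. We claim $\kappa(D)=1$, the only representation being the sign character $\varepsilon$ with $\varepsilon(a)=1$, $\varepsilon(s)=-1$. Let $\pi$ be irreducible and $b\in Z^1(D,\pi)$.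

\emph{First suppose $\pi(a)\ne1$.} The operator $(\pi(a)-1)^*(\pi(a)-1)=2-\pi(a)-\pi(a)^{-1}$ commutes with $\pi(a)$ and $\pi(s)$, so it is a scalar by Schur's lemma, and the scalar is nonzero. As $\pi(a)-1$ is normal, it is invertible. Put $v=(\pi(a)-1)^{-1}b(a)$ and $b'(g)=b(g)-(\pi(g)v-v)$. Then $b'(a)=0$, hence $b'(a^{-1})=0$, and $sa=a^{-1}s$ gives $b'(s)=\pi(a)^{-1}b'(s)$, so $b'(s)=0$. Thus $b$ is a coboundary.

\emph{Now suppose $\pi(a)=1$.} The relation $sa=a^{-1}s$ gives $b(s)+\pi(s)b(a)=-b(a)+b(s)$, so
\[
\pi(s)b(a)=-b(a).
\]
If $b(a)\neq0$, the line $\mathbb Cb(a)$ is invariant and $\pi=\varepsilon$. If $b(a)=0$, then $0=b(s^2)=b(s)+\pi(s)b(s)$ shows that $b$ is the coboundary of $v=-\frac12b(s)$.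

Finally, $\varepsilon$ does occur: $D$ acts on $\mathbb C$ by $a:z\mapsto z+1$, $s:z\mapsto -z$. The translation part of this action is a cocycle for $\varepsilon$ with $b(a)=1$, whereas all coboundaries vanish at $a$ because $\varepsilon(a)=1$.
\end{example}

The two halves of Example~\ref{ex:dihedral} are the pattern of everything below. Where the translations act nontrivially, one divides by $\pi(a)-1$ and cohomology disappears. Where they act trivially, the vector $b(a)$ is an eigenvector that pins down $\pi$.

The same reasoning gives $\kappa(D^k)=k$ (Proposition~\ref{prop:Dk}), one sign character for each factor. So all finite values occur, and so does $2^{\aleph_0}$. The direct sum of infinitely many copies of $D$ has infinitely many such characters, pulled back from its factors, but it is not finitely generated. To get a finitely generated group we add a generator $t$ that moves copies of $D$ around. One then has to make sure that this does not create a continuum of new representations, and to determine the limits of the infinite family.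

\subsection{The group and the results}

For $n\in\{1,2,3,\dots\}$ let
\[
G_n=D\wr\mathbb Z/n=D^{\mathbb Z/n}\rtimes\langle t_n\rangle ,\qquad
G_\infty=D\wr\mathbb Z=D^{(\mathbb Z)}\rtimes\langle t_\infty\rangle ,
\]
where $t_n$ has order $n$, $t_\infty$ has infinite order, and $D^{(\mathbb Z)}$ is the group of finitely supported functions $\mathbb Z\to D$. We set $\mathbb Z/\infty:=\mathbb Z$, so that congruence modulo $\infty$ is equality. Write $\delta_j(h)$ for the element $h\in D$ placed at coordinate $j$; then $t_n\delta_j(h)t_n^{-1}=\delta_{j+1}(h)$. Our group is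
\begin{equation}\label{eq:Gamma}
\Gamma=\langle t,s,a\rangle\le\prod_{n=1}^\infty G_n,\qquad
t=(t_n)_n,\quad s=(\delta_0(s))_n,\quad a=(\delta_0(a))_n .
\end{equation}
The product runs over the finite $n$ only. The letters $s,a$ denote elements of $\Gamma$ as well as the generators of $D$; inside $\delta_j(\cdot)$ they are the latter. For $k\in\mathbb Z$ put $s_k=t^kst^{-k}$ and $a_k=t^kat^{-k}$ in $\Gamma$; their components in $G_n$ are $\delta_{k\bmod n}(s)$ and $\delta_{k\bmod n}(a)$.

For $1\le n\le\infty$, let $\pi_n$ be the representation on $\ell^2(\mathbb Z/n)$, with orthonormal basis $(e_k)$, given by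
\begin{equation}\label{eq:pin}
\pi_n(a)=1,\qquad \pi_n(t)e_k=e_{k+1},\qquad
\pi_n(s_i)e_k=\begin{cases}-e_k&\text{if } i\equiv k \pmod n,\\ \phantom{-}e_k&\text{otherwise.}\end{cases}
\end{equation}
In Section~\ref{sec:reps} we verify that these are representations of $\Gamma$, also for $n=\infty$.

\begin{theorem}\label{thm:main}
The group $\Gamma$ is generated by three elements, residually finite, and solvable of derived length at most $3$. Its irreducible unitary representations with $\overline H{}^1\ne0$ are, up to equivalence, exactly the trivial representation, the representations $\pi_n$ $(n=1,2,3,\dots)$, and $\pi_\infty$. They are pairwise inequivalent, and each has $\dim\overline H{}^1=1$. Hence $\kappa(\Gamma)=\aleph_0$, and the dichotomy is false.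
\end{theorem}

\begin{theorem}\label{thm:card}
The set of values of $\kappa(\Lambda)$, where $\Lambda$ ranges over all finitely generated groups, is exactly $\{0,1,2,3,\dots\}\cup\{\aleph_0,2^{\aleph_0}\}$.
\end{theorem}

\subsection{Where the number $\aleph_0$ comes from}\label{sec:idea}

Let $A$ be the normal closure of $a$ in $\Gamma$. Suppose $\pi$ is trivial on $A$, let $b$ be a cocycle, and put $w=b(a)$, as in the second half of Example~\ref{ex:dihedral}. Let $p_j$ be the projection onto the $(-1)$-eigenspace of $\pi(s_j)$. In $G_n$ the element $s_j$ inverts $a$ if $n\mid j$ and commutes with it otherwise. Since $n$ divides both $i$ and $j$ if and only if it divides $\gcd(i,j)$, we shall obtain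
\[
p_0w=w,\qquad p_ip_jw=p_{\gcd(i,j)}w\qquad(i,j\in\mathbb Z).
\]
To see what this means, suppose that $w$ is nonzero and a joint eigenvector of all $\pi(s_j)$, and let $T=\{j:\pi(s_j)w=-w\}$. Then $0\in T$, and both $i$ and $j$ lie in $T$ if and only if $\gcd(i,j)\in T$. Such a set $T$ is a subgroup of $\mathbb Z$: if $g\in T$, then $|g|=\gcd(g,g)\in T$, and since $\gcd(g,mg)=|g|$ all multiples $mg$ lie in $T$; if $x,y\in T$, then $\gcd(x,y)\in T$, and $x+y$ is a multiple of it. The representations $\pi_1,\pi_2,\dots,\pi_\infty$ correspond to the subgroups $\mathbb Z,2\mathbb Z,\dots,\{0\}$, and $\mathbb Z$ has only countably many subgroups. A priori $w$ need not be a joint eigenvector; the proof (Proposition~\ref{prop:step3}) replaces it by $p_jw$ with $j\ge1$ minimal such that $p_jw\ne0$, if there is such a $j$.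

What remains is to show that representations nontrivial on $A$ contribute nothing, and that a cocycle outside $\overline{B^1}$ that vanishes on $A$ forces $\pi$ to be trivial. For this we need two vanishing results. The first (Lemma~\ref{lem:A}) generalizes the first half of Example~\ref{ex:dihedral}. The second (Lemma~\ref{lem:B}) deals with abelian normal subgroups generated by an infinite orbit $t^kxt^{-k}$; there the cocycle need not be a coboundary, only a limit of coboundaries.

\section{The representations $\pi_n$}\label{sec:reps}

\begin{lemma}\label{lem:quotients}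
For $1\le n\le\infty$ there is a surjection $\Gamma\to G_n$ with $t\mapsto t_n$, $s\mapsto\delta_0(s)$, $a\mapsto\delta_0(a)$.
\end{lemma}

\begin{proof}
The three images generate $G_n$. For finite $n$ the map is the coordinate projection. For $n=\infty$ we must show that a word in $t^{\pm1},s^{\pm1},a^{\pm1}$ which is trivial in $\Gamma$ is trivial in $G_\infty$. Let $\ell$ be its length. Evaluated in $G_\infty$, it has $t_\infty$-exponent in $[-\ell,\ell]$ and only touches coordinates in $[-\ell,\ell]$; its value in $G_n$ is obtained by reducing the exponent and the coordinates modulo $n$. If $n>2\ell$, the integers in this interval inject into $\mathbb Z/n$, so the word is trivial in $G_n$ if and only if it is trivial in $G_\infty$. As it is trivial in every $G_n$ with $n<\infty$, we are done.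
\end{proof}

The action of $D$ on $\mathbb C$ in Example~\ref{ex:dihedral} induces an action of $G_n$ on $\ell^2(\mathbb Z/n)$ by affine isometries, $1\le n\le\infty$: $\delta_j(h)$ acts by $h$ on the $j$-th coordinate and $t_n$ shifts the coordinates. Pulled back to $\Gamma$ by Lemma~\ref{lem:quotients}, its linear part is the $\pi_n$ of \eqref{eq:pin}. Let $b_n(g)=g\cdot 0$ be its cocycle; then $b_n(a)=e_0$.

\begin{proposition}\label{prop:occur}
The representations $\pi_n$, $1\le n\le\infty$, are irreducible. Together with the trivial representation they are pairwise inequivalent, and all of them have $\overline H{}^1\ne0$.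
\end{proposition}

\begin{proof}
The operator $\frac12(1-\pi_n(s_k))$ is the projection onto $\mathbb Ce_k$. So a closed invariant subspace contains $e_k$ or is orthogonal to it, for each $k$; hence it is the closed span of some of the $e_k$. Since $\pi_n(t)$ permutes the $e_k$ transitively, $\pi_n$ is irreducible. We have $\dim\pi_n=n$, and $\pi_1$ is not trivial because $\pi_1(s)=-1$; this gives inequivalence.

Since $\pi_n(a)=1$, all coboundaries, and so all elements of $\overline{B^1}$, vanish at $a$. But $b_n(a)=e_0\neq0$, so $\overline H{}^1(\Gamma,\pi_n)\ne0$. For the trivial representation, $B^1=0$ and cocycles are homomorphisms to $\mathbb C$; the composition $\Gamma\to G_\infty\to\mathbb Z$, $t\mapsto 1$, is a nonzero one.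
\end{proof}

\begin{proposition}\label{prop:structure}
The normal closure $A$ of $a$ in $\Gamma$ is abelian. The group $\Gamma$ is solvable of derived length at most $3$ and residually finite.
\end{proposition}

\begin{proof}
Let $C\cong\mathbb Z$ be the translation subgroup of $D$. The subgroup $\prod_nC^{\mathbb Z/n}$ of $\prod_nG_n$ is abelian and normal, and it contains $a$, hence $A$. The group $\Gamma/A$ is generated by the images of $t$ and $s$. The $s_k$ are commuting involutions, so their images generate an abelian normal subgroup $L$ of $\Gamma/A$, and $(\Gamma/A)/L$ is cyclic. This gives derived length at most $3$.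

For finite $n$, reducing translations modulo $m$ maps $G_n$ onto the finite group $(\mathbb Z/m\rtimes\mathbb Z/2)\wr\mathbb Z/n$, and every nontrivial element of $G_n$ survives for a suitable $m$. So each $G_n$ is residually finite, and so is the subgroup $\Gamma$ of $\prod_{n<\infty}G_n$.
\end{proof}

\section{Cocycles and abelian normal subgroups}\label{sec:local}

\subsection{Normal subgroups acting trivially}

\begin{lemma}\label{lem:C}
Let $M\lhd G$, let $\pi$ be a unitary representation of $G$ that is trivial on $M$, and let $b\in Z^1(G,\pi)$.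
\begin{enumerate}
\item[(i)] The restriction $b|_M$ is a homomorphism, and $b(gyg^{-1})=\pi(g)b(y)$ for $y\in M$, $g\in G$.
\item[(ii)] If $b|_M=0$, then $b$ factors through a cocycle of $G/M$. If this cocycle lies in $\overline{B^1(G/M,\pi)}$, then $b\in\overline{B^1(G,\pi)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The first claim in (i) is the cocycle identity with $\pi|_M=1$. For the second,
$b(gyg^{-1})=b(g)+\pi(g)b(y)+\pi(g)\pi(y)b(g^{-1})$, where $\pi(y)=1$ and $b(g)+\pi(g)b(g^{-1})=b(1)=0$.
In (ii), $b(gy)=b(g)+\pi(g)b(y)=b(g)$ for $y\in M$. Coboundaries of $G/M$ pull back to coboundaries of $G$, and pullback is continuous for pointwise convergence.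
\end{proof}

\subsection{Solving the coboundary equation locally}

Let $G$ be a countable group, $N\lhd G$ an abelian normal subgroup, $\pi$ a unitary representation of $G$ on a separable Hilbert space $\mathcal H$, and $b\in Z^1(G,\pi)$. Until the end of Lemma~\ref{lem:fY} we assume that
\[
\mathcal H^N=0,
\]
where $\mathcal H^N$ is the space of $N$-fixed vectors. If $\pi$ is irreducible and $\pi|_N$ is nontrivial, this is automatic: $\mathcal H^N$ is closed, $G$-invariant and proper.

In Example~\ref{ex:dihedral} the operator $\pi(a)-1$ was invertible. In general $\pi(x)-1$, $x\in N$, is not; but it is invertible on the part of $\mathcal H$ where the spectrum of $\pi(x)$ stays away from $1$. To use this we decompose $\mathcal H$ over the dual group $\hat N$, the compact metrizable group of unitary characters of the discrete group $N$. By the spectral theorem there is a unique projection-valued Borel measure $P$ on $\hat N$ with $\pi(y)=\int\chi(y)\,dP(\chi)$ for all $y\in N$. For a bounded Borel function $\varphi$ write $P(\varphi)=\int\varphi\,dP$. The projection $P(\{1\})$ is the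 projection onto $\mathcal H^N$, so $P(\{1\})=0$. Let $G$ act on $\hat N$ by $(g\chi)(y)=\chi(g^{-1}yg)$. Then
\begin{equation}\label{eq:equiv}
\pi(g)P(Y)\pi(g)^{-1}=P(gY)\qquad(g\in G,\ Y\subset\hat N\text{ Borel}).
\end{equation}
Indeed, $Y\mapsto\pi(g)P(g^{-1}Y)\pi(g)^{-1}$ is a projection-valued measure that integrates $\chi\mapsto\chi(y)$ to $\pi(g)\pi(g^{-1}yg)\pi(g)^{-1}=\pi(y)$, so it equals $P$.

For a Borel set $Y\subset\hat N$ we look for a vector $f_Y\in P(Y)\mathcal H$ with
\begin{equation}\label{eq:fY}
(\pi(y)-1)f_Y=P(Y)b(y)\qquad\text{for all }y\in N .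
\end{equation}
There is at most one, because $\mathcal H^N=0$. Let $\mathcal Y$ be the family of those Borel sets $Y$ for which $f_Y$ exists.

\begin{lemma}\label{lem:fY}
Let $Y\subset\hat N$ be a Borel set.
\begin{enumerate}
\item[(a)] If $Y\subset\{\chi:|\chi(x)-1|\ge c\}$ for some $x\in N$ and $c>0$, then $Y\in\mathcal Y$.
\item[(b)] If $Y\in\mathcal Y$ and $Y'\subset Y$ is Borel, then $Y'\in\mathcal Y$ and $f_{Y'}=P(Y')f_Y$. The family $\mathcal Y$ is closed under finite unions.
\item[(c)] If $Y\in\mathcal Y$ and $g\in G$, then $gY\in\mathcal Y$ and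
\begin{equation}\label{eq:move}
\pi(g)f_Y-f_{gY}=P(gY)b(g).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $N$ is abelian, $b(xy)=b(yx)$ gives $(\pi(y)-1)b(x)=(\pi(x)-1)b(y)$ for $y\in N$. Let $\psi(\chi)=(\chi(x)-1)^{-1}$ for $\chi\in Y$ and $\psi=0$ outside $Y$; this function is bounded by $1/c$. Put $u=P(\psi)b(x)\in P(Y)\mathcal H$. Then
\[
(\pi(y)-1)u=P(\psi)(\pi(y)-1)b(x)=P(\psi)(\pi(x)-1)b(y)=P(Y)b(y).
\]

(b) Apply $P(Y')$ to \eqref{eq:fY} to get the first claim. For $Y,Y'\in\mathcal Y$, the vector $f_Y+f_{Y'\setminus Y}$ solves \eqref{eq:fY} for $Y\cup Y'$.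

(c) Put $u=\pi(g)f_Y-P(gY)b(g)$, which lies in $P(gY)\mathcal H$ by \eqref{eq:equiv}. Let $y\in N$ and $y'=gyg^{-1}$. Since $y'g=gy$, we have $b(y')+\pi(y')b(g)=b(g)+\pi(g)b(y)$. Hence
\begin{align*}
(\pi(y')-1)u&=\pi(g)(\pi(y)-1)f_Y-P(gY)(\pi(y')-1)b(g)\\
&=P(gY)\bigl[\pi(g)b(y)-(\pi(y')-1)b(g)\bigr]=P(gY)b(y').
\end{align*}
As $y$ runs through $N$, so does $y'$. Thus $gY\in\mathcal Y$ and $f_{gY}=u$.
\end{proof}

By \eqref{eq:move}, if a $G$-invariant set $Y\in\mathcal Y$ has $P(Y)=1$, then $b$ is a coboundary. Invariant sets of this kind are available when $\pi$ is irreducible and $N$ has a finite generating set which is invariant under conjugation.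

\begin{lemma}\label{lem:A}
Let $\pi$ be an irreducible representation of a countable group $G$, and let $K\lhd G$ be an abelian normal subgroup generated by a finite set $S$ that is invariant under $G$-conjugation. If $\pi|_K$ is nontrivial, then $H^1(G,\pi)=0$.
\end{lemma}

\begin{proof}
We have $\mathcal H^K=0$, so the above applies with $N=K$ and any $b\in Z^1(G,\pi)$. Let
$Y_c=\{\chi:\max_{y\in S}|\chi(y)-1|\ge c\}$. It is $G$-invariant because $S$ is, and it lies in $\mathcal Y$ by Lemma~\ref{lem:fY}(a) and (b), because $S$ is finite. As $c\downarrow0$ it increases to $\hat K\setminus\{1\}$, because $S$ generates $K$. Since $P(\{1\})=0$, some $P(Y_c)$ is nonzero. By \eqref{eq:equiv} it commutes with $\pi(G)$, so $P(Y_c)=1$ by irreducibility. By \eqref{eq:move}, $b(g)=\pi(g)f_{Y_c}-f_{Y_c}$ for all $g\in G$.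
\end{proof}

\begin{proposition}\label{prop:Dk}
For $k\ge0$, the irreducible representations of $D^k$ with $\overline H{}^1\ne0$ are exactly the $k$ characters $\varepsilon_1,\dots,\varepsilon_k$, where $\varepsilon_i$ is the sign character of the $i$-th factor, pulled back to $D^k$. In particular $\kappa(D^k)=k$.
\end{proposition}

\begin{proof}
Let $K\cong\mathbb Z^k$ be the translation subgroup, written additively, with standard basis $\tau_1,\dots,\tau_k$, and let $s^{(i)}$ be the reflection in the $i$-th factor. The set $\{\pm\tau_i\}$ is finite, conjugation-invariant and generates $K$. So an irreducible $\pi$ with $\overline H{}^1\ne0$ is trivial on $K$ by Lemma~\ref{lem:A}, hence is a character of $(\mathbb Z/2)^k$. Let $b$ be a cocycle outside $\overline{B^1}$. If $b|_K=0$, then $b$ is a cocycle of the finite group $F=(\mathbb Z/2)^k$; with $u=|F|^{-1}\sum_{h\in F}b(h)$ we get $\pi(g)u=|F|^{-1}\sum_h(b(gh)-b(g))=u-b(g)$, so $b$ is the coboundary of $-u$, a contradiction. So the homomorphism $b|_K$ is nonzero, and $b(\tau_i)\ne0$ for some $i$. Lemma~\ref{lem:C}(i) gives $\pi(s^{(i)})b(\tau_i)=b(-\tau_i)=-b(\tau_i)$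 and $\pi(s^{(j)})b(\tau_i)=b(\tau_i)$ for $j\neq i$. Hence $\pi=\varepsilon_i$.

Conversely, let the $i$-th factor act on $\mathbb C$ as in Example~\ref{ex:dihedral} and the other factors trivially. The cocycle of this action is nonzero at $\tau_i$, where all coboundaries for $\varepsilon_i$ vanish. So $\overline H{}^1(D^k,\varepsilon_i)\ne0$.
\end{proof}

\section{Vanishing along an infinite orbit}\label{sec:orbit}

In a quotient of $\Gamma$ we shall meet abelian normal subgroups generated by an infinite orbit $(t^kxt^{-k})_{k\in\mathbb Z}$. Then there is no invariant set in $\mathcal Y$ of full measure in general, and one must approximate. We first do this by hand in the smallest case.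

\subsection{The lamplighter group}

Let $Q=(\mathbb Z/2)\wr\mathbb Z$ with generators $s,t$ and lamps $s_k=t^kst^{-k}$, and let $\pi$ be the representation on $\ell^2(\mathbb Z)$ given by the formulas \eqref{eq:pin} with $n=\infty$ and $a$ omitted. Let $b\in Z^1(Q,\pi)$. Since $\pi(s_i)-1=-2\langle\cdot,e_i\rangle e_i$, the relation $s_is_k=s_ks_i$ gives
\[
\langle b(s_k),e_i\rangle e_i=\langle b(s_i),e_k\rangle e_k .
\]
For $i\neq k$ both sides vanish, so $b(s_k)=-2c_ke_k$ for some $c_k\in\mathbb C$. The relation $ts_k=s_{k+1}t$ gives $(1-\pi(s_{k+1}))b(t)=b(s_{k+1})-\pi(t)b(s_k)$, that is, $\langle b(t),e_{k+1}\rangle=c_k-c_{k+1}$. Thus $b$ is the formal coboundary of the possibly unbounded sequence $(c_k)$, whose differences are square summable; if $(c_k)\in\ell^2(\mathbb Z)$, then $b$ is its coboundary. By Cauchy--Schwarz,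
\[
|c_k|\le|c_0|+\sqrt{|k|}\,\|b(t)\|,\qquad\text{hence}\qquad \sum_{|k|\le R}|c_k|^2=O(R^2).
\]

Now cut off. Let $\varphi_R(k)=\max(0,1-|k|/R)$ and $v_R=\sum_k\varphi_R(k)c_ke_k$. Clearly $\pi(s_j)v_R-v_R=\varphi_R(j)b(s_j)\to b(s_j)$. The $k$-th coefficient of $\pi(t)v_R-v_R$ is
\[
\varphi_R(k-1)(c_{k-1}-c_k)+(\varphi_R(k-1)-\varphi_R(k))c_k .
\]
The first terms form a vector converging to $b(t)$. The second terms vanish for $|k|>R$ and are at most $|c_k|/R$ in absolute value, so they form a vector $w_R$ of norm at most $\frac1R\bigl(\sum_{|k|\le R}|c_k|^2\bigr)^{1/2}=O(1)$, all of whose coefficients tend to $0$. Therefore $w_R\to0$ weakly. This is enough: the pairs $(\pi(s)v-v,\pi(t)v-v)$ form a linear subspace of $\ell^2(\mathbb Z)^2$, and weak and norm closures of a subspace agree. Hence $b\in\overline{B^1}$ and $\overline H{}^1(Q,\pi)=0$.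

\begin{remark}\label{rem:sharp}
The representation $\pi$ is irreducible, by the proof of Proposition~\ref{prop:occur}. Let $c_k=1$ for all $k$. The formal coboundary of this sequence, formed in the space of all sequences, takes values in $\ell^2(\mathbb Z)$ on the generators and hence everywhere; it is a cocycle $b$ with $b(t)=0$ and $b(s_k)=-2e_k$. If $b$ were the coboundary of some $v\in\ell^2(\mathbb Z)$, all coefficients of $v$ would be $1$, which is impossible. So $H^1(Q,\pi)\neq0$. Hence the conclusion of the next lemma cannot be improved to $H^1=0$, and the finiteness of $S$ in Lemma~\ref{lem:A} cannot be dropped.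
\end{remark}

\subsection{The general case}

In general the spectral measure has no atoms $\mathbb Ce_k$ to work with. For a suitable constant $c>0$, the sets $E_k=\{\chi:|\chi(x_k)-1|\geq c\}$ will play the role of the coordinates, the vectors $f_Y$ the role of pieces of the sequence $(c_k)$, and the least $|k|$ with $\chi\in E_k$ the role of the distance of a coordinate from $0$.

\begin{lemma}\label{lem:B}
Let $G$ be a finitely generated group, $N\lhd G$ an abelian normal subgroup, $x\in N$, $t\in G$, $x_k=t^kxt^{-k}$, and $B\le G$ a subgroup. Suppose that $G=\langle B,t\rangle$, that $N=\langle x_k:k\in\mathbb Z\rangle$, and that $gx_kg^{-1}\in\{x_k,x_k^{-1}\}$ for all $g\in B$, $k\in\mathbb Z$. If $\pi$ is an irreducible representation of $G$ and $\pi|_N$ is nontrivial, then $\overline H{}^1(G,\pi)=0$.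
\end{lemma}

\begin{proof}
As before $\mathcal H^N=0$, and Section~\ref{sec:local} applies. Let $b\in Z^1(G,\pi)$.

\emph{The sets.} For $c>0$ let $E_k=\{\chi\in\hat N:|\chi(x_k)-1|\ge c\}$. Then $E_k=t^kE_0$; each $E_k$ is $B$-invariant, because $|\chi(x_k)^{-1}-1|=|\chi(x_k)-1|$; and $E_k\in\mathcal Y$ by Lemma~\ref{lem:fY}(a). The set $\Omega=\bigcup_kE_k$ is invariant under $B$ and $t$, hence under $G$, and increases to $\hat N\setminus\{1\}$ as $c\downarrow0$, because the $x_k$ generate $N$. As in the proof of Lemma~\ref{lem:A}, $P(\Omega)=1$ for some $c$, which we fix. Let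
\[
d(\chi)=\inf\{|k|:\chi\in E_k\}\in\{0,1,\dots,\infty\},\quad D_r=\{d<r\}=\bigcup_{|k|<r}E_k\in\mathcal Y\quad(r\ge1),\quad f_r=f_{D_r}.
\]
For $g\in B$ we have $gD_r=D_r$, while $tE_k=E_{k+1}$ gives $tD_r\subset D_{r+1}$. Moreover $|d\circ t^{-1}-d|\le1$ on $\Omega$, since $t^{-1}\chi\in E_k$ if and only if $\chi\in E_{k+1}$.

\emph{Growth estimate.} We claim that
\begin{equation}\label{eq:growth}
\|f_r\|^2\le4r\|f_{E_0}\|^2+2r^2\|b(t)\|^2 .
\end{equation}
For $i\ge0$ let $F_i=E_i\setminus\bigcup_{0\le i'<i}E_{i'}$. These sets are disjoint, $F_0=E_0$, and $F_{i+1}\subset tF_i$: if $\chi\in F_{i+1}$, then $t^{-1}\chi\in E_i$, and $t^{-1}\chi\in E_{i'}$ with $0\le i'<i$ would give $\chi\in E_{i'+1}$ with $i'+1<i+1$. By Lemma~\ref{lem:fY}(b),(c),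
\[
f_{F_{i+1}}=P(F_{i+1})f_{tF_i}=P(F_{i+1})\pi(t)f_{F_i}-P(F_{i+1})b(t).
\]
So $\alpha_i=\|f_{F_i}\|$ and $\beta_i=\|P(F_i)b(t)\|$ satisfy $\alpha_{i+1}\le\alpha_i+\beta_{i+1}$, and $\sum_i\beta_i^2\le\|b(t)\|^2$ by disjointness. Cauchy--Schwarz gives $\alpha_i\le\alpha_0+\sqrt i\,\|b(t)\|$, hence
\[
\sum_{i<r}\alpha_i^2\le\sum_{i<r}\bigl(2\alpha_0^2+2i\|b(t)\|^2\bigr)\le2r\alpha_0^2+r^2\|b(t)\|^2 .
\]
The sets $F_i^-=E_{-i}\setminus\bigcup_{0\le i'<i}E_{-i'}$ are disjoint with $F_0^-=E_0$ and $F^-_{i+1}\subset t^{-1}F^-_i$. Since $b(t^{-1})=-\pi(t)^{-1}b(t)$ has the same norm as $b(t)$, the same computation with $t^{-1}$ gives the same bound for $\sum_{i<r}\|f_{F_i^-}\|^2$. As $D_r=\bigcup_{0\le i<r}(F_i\cup F_i^-)$ and $f_Y=P(Y)f_r$ for Borel $Y\subset D_r$, the sum of the two bounds is a bound for $\|f_r\|^2$. This is \eqref{eq:growth}.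

\emph{Cutting off.} For $R\geq 1$ let
\[
\varphi_R=\max(0,1-d/R)=\frac1R\sum_{r=1}^R1_{D_r},\qquad v_R=\frac1R\sum_{r=1}^Rf_r\in\mathcal H .
\]
On $\Omega$ we have $d<\infty$, so $\varphi_R\uparrow1$ there, and $P(\varphi_R)\to1$ strongly.

For $g\in B$, \eqref{eq:move} and $gD_r=D_r$ give
\[
\pi(g)v_R-v_R=\frac1R\sum_{r=1}^RP(D_r)b(g)=P(\varphi_R)b(g)\longrightarrow b(g)\quad\text{in norm.}
\]

For $t$, \eqref{eq:move} and $1_{tD_r}=1_{D_r}\circ t^{-1}$ give
\[
\pi(t)v_R-v_R=P(\varphi_R\circ t^{-1})b(t)+w_R,\qquad w_R=\frac1R\sum_{r=1}^R(f_{tD_r}-f_{D_r}).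
\]
The first term tends to $b(t)$ in norm, because $\varphi_R\circ t^{-1}\uparrow1$ on $\Omega$. Since $D_r$ and $tD_r$ lie in $D_{R+1}$ for $r\le R$, Lemma~\ref{lem:fY}(b) gives
\[
w_R=P(\varphi_R\circ t^{-1}-\varphi_R)f_{R+1},\qquad |\varphi_R\circ t^{-1}-\varphi_R|\le\tfrac1R\ \text{ on }\Omega .
\]
So $\|w_R\|\le\frac1R\|f_{R+1}\|$, which is bounded in $R$ by \eqref{eq:growth}. For fixed $r$ and $R\ge r$ we have $P(D_r)f_{R+1}=f_r$, so
\[
\|P(D_r)w_R\|=\|P(\varphi_R\circ t^{-1}-\varphi_R)f_r\|\le\tfrac1R\|f_r\|\longrightarrow0 \qquad(R\to\infty).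
\]
As $P(D_r)\to P(\Omega)=1$ strongly when $r\to\infty$, and $(w_R)$ is bounded, $w_R\to0$ weakly.

\emph{Conclusion.} Since $G$ is finitely generated and $G=\langle B,t\rangle$, some finite set $S\subset B\cup\{t\}$ generates $G$. In $\mathcal H^S$ the vectors $(\pi(g)v_R-v_R)_{g\in S}$ converge weakly to $(b(g))_{g\in S}$. They lie in the linear subspace $\{(\pi(g)v-v)_{g\in S}:v\in\mathcal H\}$, whose weak and norm closures coincide. So there are coboundaries converging to $b$ in norm on $S$. By the cocycle identity, the value of a cocycle at any element of $G$ depends continuously on its values on $S$; hence these coboundaries converge to $b$ pointwise, and $b\in\overline{B^1(G,\pi)}$.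
\end{proof}

\section{Relations in the translation subgroup of $\Gamma$}\label{sec:A}

We write $A$, the normal closure of $a$ in $\Gamma$, additively, as a $\mathbb Z[\Gamma]$-module under conjugation. An element of $A$ is a family, indexed by $n\ge1$, of integer-valued functions on the sets $\mathbb Z/n$. We denote by $\epsilon_k$ the indicator of the coordinate $k$. So $a=(\epsilon_0)_n$; the element $t$ shifts coordinates, $\epsilon_k\mapsto\epsilon_{k+1}$; and $s_i$ changes the sign of the coordinate $i\bmod n$ for every $n$.

We would like to apply Lemma~\ref{lem:B} with $N=A$ and $x=a$. But $s_j$ inverts $a$ in the factors with $n\mid j$ and centralizes it in the others, so $s_jas_j^{-1}$ need not be $a$ or $a^{-1}$. The deviation is measured by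
\begin{equation}\label{eq:yj}
y_j=a-s_j\cdot a=\bigl(2\cdot1_{n\mid j}\,\epsilon_0\bigr)_n\in A\qquad(j\in\mathbb Z).
\end{equation}
These elements play two roles: they are obstructions, to be removed, and they are the source of the relations announced in Section~\ref{sec:idea}. Let $\gcd(i,j)\ge0$ be the nonnegative generator of $i\mathbb Z+j\mathbb Z$, so that $\gcd(0,j)=|j|$. Since $n$ divides $i$ and $j$ if and only if it divides $\gcd(i,j)$, and since $\epsilon_j=\epsilon_0$ in the factors with $n\mid j$, we have
\begin{equation}\label{eq:rel}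
y_0=2a,\qquad
y_i-s_j\cdot y_i=\bigl(4\cdot1_{n\mid i,\,n\mid j}\,\epsilon_0\bigr)_n=2y_{\gcd(i,j)},\qquad
t^j\cdot y_j=y_j .
\end{equation}

Next we split $y_j$, $j\ne0$, into pieces living in a single factor. Let $\mu$ be the M\"obius function and
\[
z_m=\sum_{e\mid m}\mu(e)\,y_{m/e}\in A\qquad(m\ge1),
\]
where divisors are positive. In the factor $n$, the coefficient of $2\epsilon_0$ in $z_m$ is the sum of $\mu(e)$ over all $e\mid m$ with $n\mid m/e$. It is $0$ if $n\nmid m$, and $\sum_{e\mid m/n}\mu(e)=1_{n=m}$ if $n\mid m$. So $z_m$ is $2\epsilon_0$ in the factor $n=m$ and $0$ in all other factors, and by \eqref{eq:yj}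
\begin{equation}\label{eq:ysum}
y_m=\sum_{n\mid m}z_n\qquad(m\ge1).
\end{equation}
The conjugates of $z_m$ in $\Gamma$ form a set $S_m$ contained in $\{\pm2\epsilon_k:k\in\mathbb Z/m\}$ (in the factor $m$), which is finite. Put
\[
A_m=\langle S_m\rangle\lhd\Gamma,\qquad A_{\mathrm{fin}}=\langle A_m:m\ge1\rangle\lhd\Gamma .
\]
Since $y_{-j}=y_j$, \eqref{eq:ysum} gives $y_j\in A_{\mathrm{fin}}$ for all $j\neq0$. Therefore:
\begin{equation}\label{eq:modfin}
\text{modulo }A_{\mathrm{fin}},\ a\text{ commutes with }s_j\text{ for every }j\ne0,\text{ while }s_0as_0^{-1}=a^{-1}.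
\end{equation}
So Lemma~\ref{lem:A} is suited to the groups $A_m$, and Lemma~\ref{lem:B} to $A/A_{\mathrm{fin}}$.

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

By Propositions~\ref{prop:occur} and \ref{prop:structure} it remains to show that no other representations occur, and to compute the dimensions. In Propositions~\ref{prop:step1}--\ref{prop:step3}, $\pi$ is an irreducible representation of $\Gamma$ on $\mathcal H$, and $b\in Z^1(\Gamma,\pi)$ is a cocycle with $b\notin\overline{B^1(\Gamma,\pi)}$.

\begin{proposition}\label{prop:step1}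
$\pi$ is trivial on $A$.
\end{proposition}

\begin{proof}
Suppose not; then $\mathcal H^A=0$. If $\pi|_{A_m}$ were nontrivial for some $m$, then Lemma~\ref{lem:A} with $K=A_m$, $S=S_m$ would give $H^1(\Gamma,\pi)=0$, a contradiction. So $\pi$ is trivial on $A_{\mathrm{fin}}$. For $y\in A_{\mathrm{fin}}$ and $g\in A$, Lemma~\ref{lem:C}(i) with $M=A_{\mathrm{fin}}$ gives $b(y)=b(gyg^{-1})=\pi(g)b(y)$, because $A$ is abelian. Hence $b(y)\in\mathcal H^A=0$, and $b$ factors through $G=\Gamma/A_{\mathrm{fin}}$.

We apply Lemma~\ref{lem:B} to $G$, with $N$ the image of $A$, $x$ the image of $a$, the image of $t$ in the role of $t$, and $B$ the subgroup generated by the images of all $s_k$ and $a_k$. Then $x_k$ is the image of $a_k$, and $G=\langle B,t\rangle$. The $x_k$ commute. Conjugating \eqref{eq:modfin} by $t^k$, we see that $s_j$ inverts $x_k$ if $j=k$ and commutes with it otherwise. So every $g\in B$ satisfies $gx_kg^{-1}\in\{x_k,x_k^{-1}\}$. In particular $\langle x_k:k\in\mathbb Z\rangle$ is normalized by $B$ and $t$, hence normal in $G$; as it contains $x$ and is contained in $N$,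 it equals $N$. Finally $\pi|_N$ is nontrivial. So $b$, as a cocycle of $G$, lies in $\overline{B^1(G,\pi)}$, and $b\in\overline{B^1(\Gamma,\pi)}$ by Lemma~\ref{lem:C}(ii), a contradiction.
\end{proof}

\begin{proposition}\label{prop:step2}
If $b|_A=0$, then $\pi$ is trivial.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:step1} and Lemma~\ref{lem:C}(ii), $b$ is a cocycle of $Q=\Gamma/A$, and it does not lie in $\overline{B^1(Q,\pi)}$. Let $L\lhd Q$ be the abelian subgroup generated by the images of the $s_k$. If $\pi|_L$ were nontrivial, Lemma~\ref{lem:B} with $G=Q$, $N=B=L$ and $x$ the image of $s$ would give $b\in\overline{B^1(Q,\pi)}$, a contradiction. So $\pi|_L=1$, and $\pi$ is an irreducible representation of the cyclic group $Q/L$ generated by the image of $t$. Hence $\dim\pi=1$ and $\pi(t)=\lambda$ for some $\lambda\in\mathbb C$ with $|\lambda|=1$. The homomorphism $b|_L:L\to\mathbb C$ vanishes, because $L$ consists of elements of order at most $2$. So $b$ is a cocycle of $Q/L$ and is determined by $b(t)$. If $\lambda\ne1$, then $b(t)=(\lambda-1)v$ for some $v\in\mathbb C$,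 and $b$ is the coboundary of $v$, a contradiction. So $\lambda=1$.
\end{proof}

\begin{proposition}\label{prop:step3}
If $b|_A\ne0$, then $\pi\cong\pi_n$ for some $n\in\{1,2,3,\dots,\infty\}$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:step1} and Lemma~\ref{lem:C}(i), $b|_A$ is a $\Gamma$-equivariant homomorphism $A\to\mathcal H$. Since $A$ is generated by the conjugates of $a$, the vector $w=b(a)$ is nonzero. The $\pi(s_j)$ are commuting unitary involutions, so the operators $p_j=\frac12(1-\pi(s_j))$ are commuting projections. Applying $b$ to \eqref{eq:yj} gives $b(y_j)=2p_jw$, and then \eqref{eq:rel} gives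
\begin{equation}\label{eq:w}
p_0w=w,\qquad p_jp_iw=p_{\gcd(i,j)}w,\qquad\pi(t^j)p_jw=p_jw\qquad(i,j\in\mathbb Z).
\end{equation}
Since $y_{-j}=y_j$, also $p_{-j}w=p_jw$.

\emph{Case 1: $p_jw\ne0$ for some $j\ne0$.} Take the least $j\ge1$ with this property and put $u=p_jw$. By \eqref{eq:w}, $p_iu=p_{\gcd(i,j)}w$. If $j\mid i$, this is $u$. Otherwise $1\le\gcd(i,j)<j$, and it is $0$ by the choice of $j$. So
\[
\pi(s_i)u=-u\ \text{ if } j\mid i,\qquad \pi(s_i)u=u\ \text{ if } j\nmid i,\qquad\pi(t^j)u=u .
\]
The linear map $\ell^2(\mathbb Z/j)\to\mathcal H$, $e_k\mapsto\pi(t^k)u$, is well defined because $\pi(t^j)u=u$. From $\pi(s_i)\pi(t^k)u=\pi(t^k)\pi(s_{i-k})u$ we see that $\pi(s_i)$ acts on $\pi(t^k)u$ by $-1$ if $i\equiv k\pmod j$ and trivially otherwise; and $\pi(a)=1$. So the map is a nonzero intertwiner from $\pi_j$ to $\pi$. Both are irreducible, so $\pi\cong\pi_j$ by Schur's lemma.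

\emph{Case 2: $p_jw=0$ for all $j\ne0$.} Then $\pi(s_0)w=-w$ and $\pi(s_j)w=w$ for $j\ne0$. By the same commutation rule, $\pi(s_i)$ acts on $\pi(t^k)w$ by $-1$ if $i=k$ and trivially otherwise. So the vectors $\pi(t^k)w$, $k\in\mathbb Z$, are eigenvectors for distinct characters of $\langle s_i:i\in\mathbb Z\rangle$, hence orthogonal, and they have equal norms. As $\pi(a)=1$, the map $e_k\mapsto\pi(t^k)w/\|w\|$ extends to an isometric intertwiner from $\pi_\infty$ to $\pi$. Its image is closed, nonzero and invariant, so $\pi\cong\pi_\infty$.
\end{proof}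

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:step2} and \ref{prop:step3} the list is complete. It remains to see that $\dim\overline H{}^1=1$ in each case.

For the trivial representation, $\overline H{}^1=\operatorname{Hom}(\Gamma,\mathbb C)$. A homomorphism to $\mathbb C$ kills $s$, which has order $2$, and $a$, which is conjugate to its inverse. So it is determined by its value at $t$. The dimension is at most $1$, and it is not $0$ by Proposition~\ref{prop:occur}.

For $\pi_n$, $1\le n\le\infty$, consider the continuous map $b\mapsto b(a)$ on $Z^1(\Gamma,\pi_n)$. It kills $\overline{B^1}$ because $\pi_n(a)=1$. Conversely, let $b(a)=0$. Since $\pi_n$ is trivial on $A$, Lemma~\ref{lem:C}(i) gives $b|_A=0$. If $b$ were not in $\overline{B^1}$, Proposition~\ref{prop:step2} would say that $\pi_n$ is trivial, which it is not. So $b\in\overline{B^1}$, and the map induces an injection of $\overline H{}^1(\Gamma,\pi_n)$ into $\ell^2(\mathbb Z/n)$. As $sas^{-1}=a^{-1}$, Lemma~\ref{lem:C}(i) gives $\pi_n(s)b(a)=-b(a)$, so the values lie in $\mathbb Ce_0$.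 Hence the dimension is at most $1$, and again it is not $0$ by Proposition~\ref{prop:occur}.
\end{proof}

\section{Which cardinalities occur}\label{sec:card}

We prove Theorem~\ref{thm:card}. The values $k=0,1,2,\dots$ are taken by $D^k$ (Proposition~\ref{prop:Dk}), and $\aleph_0$ is taken by $\Gamma$ (Theorem~\ref{thm:main}). By Example~\ref{ex:free}, $\kappa(F_2)\ge2^{\aleph_0}$, with equality once we know that $\kappa(\Lambda)\le2^{\aleph_0}$ for all $\Lambda$. It remains to show, without assuming the continuum hypothesis, that $\kappa(\Lambda)$ is at most countable or equal to $2^{\aleph_0}$. The tool is Silver's theorem \cite{silver}: a Borel equivalence relation on a Polish space (a separable, completely metrizable space) has either at most countably many or exactly $2^{\aleph_0}$ classes. We shall put the representations to be counted into Polish spaces on which unitary equivalence is Borel. Irreducibility and equivalence are both expressed by intertwiners, which range over a compact space; nonvanishing of $\overline H{}^1$ is witnessed by a cocycle orthogonal to the coboundaries,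 and we keep this witness as part of the data.

Let $\Lambda$ be generated by a finite set $S$. For $d\in\{1,2,\dots,\infty\}$ let $H_d$ be a separable Hilbert space of dimension $d$ with orthonormal basis $(e_i)$. Its unitary group $U(H_d)$ is Polish in the strong operator topology, so the set $\mathrm{Rep}_d\subset U(H_d)^\Lambda$ of representations, which is closed, is Polish. The unit ball $\mathcal B$ of the algebra of bounded operators on $H_d$ is compact and metrizable in the weak operator topology.

\emph{Intertwiners.} The set
\[
I=\{(\pi,\pi',T)\in\mathrm{Rep}_d^2\times\mathcal B:\ T\pi(g)=\pi'(g)T\ \text{ for all }g\in\Lambda\}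
\]
is closed. Indeed, $\langle T\pi(g)\xi,\eta\rangle$ and $\langle\pi'(g)T\xi,\eta\rangle=\langle T\xi,\pi'(g)^{-1}\eta\rangle$ are jointly continuous, since $\pi(g)\xi$ and $\pi'(g)^{-1}\eta=\pi'(g^{-1})\eta$ depend norm-continuously on $\pi,\pi'$, and $T$ ranges over a bounded set with the weak operator topology. We also use that the projection of a closed set along a compact factor is closed.

\emph{Irreducible representations.} By Schur's lemma, $\pi$ is reducible if and only if it commutes with a non-scalar $T\in\mathcal B$. Being non-scalar is a countable union of closed conditions on $T$, namely $|\langle Te_i,e_j\rangle|\ge\frac1m$ with $i\neq j$, or $|\langle Te_i,e_i\rangle-\langle Te_j,e_j\rangle|\ge\frac1m$. Intersecting each condition with the closed set $\{(\pi,T):(\pi,\pi,T)\in I\}$ and projecting along $\mathcal B$, we see that the set of reducible $\pi$ is $F_\sigma$. So the set $\mathrm{Irr}_d$ of irreducible representations is a $G_\delta$ in $\mathrm{Rep}_d$, hence Polish.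

\emph{Equivalence.} Irreducible $\pi,\pi'$ are equivalent if and only if there is a nonzero intertwiner $T\in\mathcal B$. Since $T\ne0$ is the union of the closed conditions $|\langle Te_i,e_j\rangle|\ge\frac1m$, the same argument shows that equivalence is an $F_\sigma$ relation on $\mathrm{Irr}_d$.

\emph{Nonvanishing of $\overline H{}^1$.} The value of a cocycle at any group element is a finite combination, with coefficients in $\pi(\mathbb Z[\Lambda])$, of its values on $S$. So restriction to $S$ identifies $Z^1(\Lambda,\pi)$ homeomorphically with a subspace of the Hilbert space $H_d^S$, which is closed: if cocycles converge on $S$, they converge everywhere, and the limit is a cocycle. Hence $\overline H{}^1(\Lambda,\pi)\ne0$ if and only if there is $b\in Z^1(\Lambda,\pi)$ of norm $1$ in $H_d^S$ orthogonal to $B^1(\Lambda,\pi)$, that is, with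
\[
\sum_{g\in S}\|b(g)\|^2=1,\qquad\sum_{g\in S}(\pi(g)^{-1}-1)b(g)=0 ;
\]
the second condition says that $\sum_{g\in S}\langle b(g),\pi(g)v-v\rangle=0$ for all $v\in H_d$. Let $W_d\subset\mathrm{Irr}_d\times H_d^\Lambda$ be the set of all pairs $(\pi,b)$ with $b\in Z^1(\Lambda,\pi)$ satisfying these two conditions. The maps $(\pi,b)\mapsto\pi(g)b(h)$ and $(\pi,b)\mapsto\pi(g)^{-1}b(g)$ are continuous, so $W_d$ is relatively closed, hence Polish.

\emph{Conclusion.} On $W_d$ the relation ``$\pi\cong\pi'$'' between $(\pi,b)$ and $(\pi',b')$ is the preimage of an $F_\sigma$ relation under a continuous map, hence a Borel equivalence relation. Its classes correspond to the equivalence classes of irreducible representations of dimension $d$ with $\overline H{}^1\ne0$. By Silver's theorem their number is at most countable or equal to $2^{\aleph_0}$. Every irreducible representation of the countable group $\Lambda$ is equivalent to one on some $H_d$, so $\kappa(\Lambda)$ is the sum of these numbers over the countably many $d$. It is therefore at most countable or equal to $2^{\aleph_0}$, and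 in particular $\kappa(\Lambda)\leq 2^{\aleph_0}$. This proves Theorem~\ref{thm:card}. \qed

\begin{thebibliography}{9}

\bibitem{source}
\emph{Harmonic analysis, cohomology, and the large-scale geometry of amenable groups},
\texttt{https://www.projecteuclid.org/journalArticle/Download?urlid=10.1007\%2FBF02392739},
doi:10.1007/bf02392739.

\bibitem{silver}
J. Silver,
\emph{Counting the number of equivalence classes of Borel and coanalytic equivalence relations},
Ann. Math. Logic \textbf{18} (1980).

\end{thebibliography}

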